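
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Pointwise bounds for all derivatives of the heat kernel\\ on noncompact symmetric spaces}


\begin{abstract}
Let $h_t$ be the heat kernel of a Riemannian symmetric space $G/K$ of noncompact type. We prove that
\[
|h_t(x:D)|\le C\,t^{-\deg D}(\sqrt t+t+|x|)^{\deg D}\,h_t(x)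
\]
for every left-invariant differential operator $D$ on $G$, all $t>0$ and all $x\in G$, which answers a conjecture affirmatively. The same scale governs mixed left, right and time derivatives. In the region where $|x|/(t+\sqrt t)\to\infty$ we determine the exact asymptotics of $h_t(x:D)/h_t(x)$, and deduce that the optimal exponent is the degree of $D$ modulo $\mathfrak U(\mathfrak g)\mathfrak k$. The main step is a gradient estimate for $\log h_t$, obtained by a maximum principle on the flat space $\mathfrak a$, where the radial part of the Laplacian has a weight that is log-concave on each Weyl chamber.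
\end{abstract}

\section{The question and the results}

\subsection{Setting}

Let $G$ be a noncompact connected semisimple Lie group with finite center, $K$ a maximal compact subgroup, $\mathfrak g=\mathfrak k\oplus\mathfrak p$ the Cartan decomposition, and $\mathfrak a\subset\mathfrak p$ a maximal abelian subspace. The Killing form is positive definite on $\mathfrak p$ and induces a $G$-invariant metric on the symmetric space $\mathbb X=G/K$. Let $n=\dim\mathbb X$, $o=eK$, let $d$ be the distance, $B(p,\varrho)$ the closed ball, and $\Delta$ the Laplace--Beltrami operator. For $x\in G$ put $|x|=d(xK,o)$. Since $G=K(\exp\mathfrak a)K$, this is determined by $|k_1(\exp H)k_2|=|H|$ for $k_1,k_2\in K$, $H\in\mathfrak a$.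

The heat kernel of $\mathbb X$, that is, the kernel of $e^{t\Delta}$, is written $H_t(xK,yK)=h_t(y^{-1}x)$, where $h_t$ is a positive $K$-bi-invariant function on $G$. We also write $h_t(xK)=h_t(x)$. Let $\mathfrak U(\mathfrak g)$ be the enveloping algebra of the complexification of $\mathfrak g$, acting on smooth functions on $G$ by left-invariant differential operators. For $D\in\mathfrak U(\mathfrak g)$ we write $h_t(x:D)=(Dh_t)(x)$, so that $h_t(x:X)=\frac d{ds}\big|_{s=0}h_t(x\exp sX)$ for $X\in\mathfrak g$; $\deg D$ is the degree in the natural filtration. The letters $c,C$ denote positive constants which may change from one occurrence to the next.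

Conjecture 3.6 of \cite{AJ} asserts that
\begin{equation}\label{eq:conj}
|h_t(x:D)|\le C\,t^{-\deg D}\,(\sqrt t+t+|x|)^{\deg D}\,h_t(x)\qquad(t>0,\ x\in G)
\end{equation}
with a constant $C=C(D)$. It helps to read the factor $t^{-1}(\sqrt t+t+|x|)$ as the inverse of a length. Put
\begin{equation}\label{eq:r}
r(t,x)=\frac t{\sqrt t+t+|x|},\qquad \frac1{r(t,x)}=\frac1{\sqrt t}+1+\frac{|x|}t .
\end{equation}
We shall constantly use the immediate inequalities
\begin{equation}\label{eq:rbounds}
r\le1,\qquad r^2\le t,\qquad r\,|x|\le t .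
\end{equation}
Then \eqref{eq:conj} says that each derivative of $h_t$ at $x$ costs at most one factor $1/r(t,x)$: the kernel varies, relative to its own size, on the length scale $r$.

\subsection{Results}

\begin{theorem}\label{thm:main}
For every $D\in\mathfrak U(\mathfrak g)$ there is a constant $C$ such that
\[
|h_t(x:D)|\le C\,r(t,x)^{-\deg D}\,h_t(x)\qquad\text{for all }t>0,\ x\in G .
\]
In other words, Conjecture 3.6 of \cite{AJ} is true.
\end{theorem}

For mixed derivatives let $h_t(D_1:x:D_2)$ denote the derivative along $D_1$ on the left and $D_2$ on the right of $x$; thus $h_t(X:x)=\frac d{ds}\big|_{s=0}h_t(\exp(sX)x)$ and, for example, $h_t(XY:x)=\partial_s\partial_u\big|_{s=u=0}h_t(\exp(sX)\exp(uY)x)$.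

\begin{theorem}\label{thm:mixed}
For $D_1,D_2\in\mathfrak U(\mathfrak g)$ and $j\ge0$ there is a constant $C$ such that
\[
|\partial_t^jh_t(D_1:x:D_2)|\le C\,r(t,x)^{-2j-\deg D_1-\deg D_2}\,h_t(x)\qquad\text{for all }t>0,\ x\in G .
\]
Moreover, for all $0<s<t$ and $x\in G$,
\begin{equation}\label{eq:star}
|\nabla\log h_t(x)|^2\le\frac1{t-s}\,\log\frac{h_s(e)}{h_t(x)} .
\end{equation}
\end{theorem}

Is $\deg D$ the right exponent? Since $h_t$ is right $K$-invariant, it is killed by the left ideal $\mathfrak U(\mathfrak g)\mathfrak k$, so the degree should be counted modulo this ideal. Let $\lambda:S(\mathfrak g_{\mathbb C})\to\mathfrak U(\mathfrak g)$ be the symmetrization map. By Lemma~\ref{lem:reduction} below, for each $D$ there is a unique $P_D\in S(\mathfrak p_{\mathbb C})$ with $D-\lambda(P_D)\in\mathfrak U(\mathfrak g)\mathfrak k$, and $\deg P_D\le\deg D$. We call $\deg P_D$ the \emph{reduced degree} of $D$, and denote by $\sigma_D$ the top homogeneous part of $P_D$, viewed as a polynomial function on $\mathfrak p$ by means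 of the inner product. Each $x\in G\setminus K$ has a unique expression $x=k\exp(|x|v_x)$ with $k\in K$, $v_x\in\mathfrak p$, $|v_x|=1$.

\begin{theorem}\label{thm:asymp}
Let $D\notin\mathfrak U(\mathfrak g)\mathfrak k$ have reduced degree $m$. Then
\begin{equation}\label{eq:asymp}
\Big(\frac{2t}{|x|}\Big)^m\,\frac{h_t(x:D)}{h_t(x)}-(-1)^m\sigma_D(v_x)\longrightarrow0
\qquad\text{uniformly as }\ \frac{|x|}{t+\sqrt t}\to\infty ;
\end{equation}
that is, for every $\varepsilon>0$ there is $L$ such that the left-hand side has modulus less than $\varepsilon$ whenever $x\notin K$ and $|x|\ge L(t+\sqrt t)$.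
Consequently the bound $|h_t(x:D)|\le C\,r(t,x)^{-\beta}h_t(x)$ holds for all $t,x$ with some constant $C$ if and only if $\beta\ge m$.
\end{theorem}

Theorems~\ref{thm:main} and \ref{thm:mixed} rest only on textbook facts, listed in Section~\ref{sec:facts}. Theorem~\ref{thm:asymp} uses in addition the two-sided estimate of $h_t$ by Anker and Ostellari \cite{AO}.

\subsection{Hyperbolic three-space, by hand}\label{sec:H3}

The whole mechanism is visible on $\mathbb H^3$ with curvature $-1$ (passing to the Killing metric only rescales $t$ and $|x|$, which changes $r$ by bounded factors). The radial Laplacian is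
\[
\partial_R^2+2\coth R\,\partial_R=\frac1{\sinh R}\,(\partial_R^2-1)\,\sinh R ,
\]
so heat flow of radial functions $u$ reduces to the one-dimensional equation $\partial_tk=\partial_R^2k-k$ for $k=u\sinh R$. Taking for $k$ a multiple of $e^{-t}\partial_R\big(t^{-1/2}e^{-R^2/4t}\big)$ gives
\[
h_t(x)=(4\pi t)^{-3/2}\,\frac R{\sinh R}\,e^{-t-\frac{R^2}{4t}},\qquad R=|x| ,
\]
the constant being fixed by the Euclidean behavior as $t\to0$. Hence
\begin{equation}\label{eq:H3grad}
\partial_R\log h_t=-\Big(\coth R-\frac1R\Big)-\frac R{2t},\qquad 0\le\coth R-\frac1R\le1 ,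
\end{equation}
where the bounds amount to $\tanh R\le R$ and $2R\le e^{2R}-1$. So $|\nabla\log h_t|\le1+\frac{|x|}{2t}$.

\emph{Each of the three terms in $1/r$ is needed.} If $t\to\infty$, $R\to\infty$ and $R/t\to0$, then $|\nabla\log h_t|\to1$: the term $1$, absent in Euclidean space, cannot be dropped. If $t$ is fixed and $R\to\infty$, the gradient is of order $R/t$. Finally $\Delta h_t/h_t$ at $o$ equals $\partial_t\log h_t(e)=-1-\frac3{2t}$, which for $t\to0$ needs $(1/\sqrt t)^2$.

\emph{All derivatives at once.} Fix $(t,x)$, let $r=r(t,x)$, and consider $d(y,x)\le\frac r2$ and $t-\frac{r^2}4\le s\le t$, so that $s\ge\frac34t$. Integrating \eqref{eq:H3grad} at time $s$ along a geodesic from $x$ to $y$, and using \eqref{eq:rbounds},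
\[
|\log h_s(y)-\log h_s(x)|\le\frac r2\Big(1+\frac2{3t}\Big(|x|+\frac r2\Big)\Big)\le\frac12+\frac13+\frac16=1 ,
\]
while
\[
\frac{h_s(x)}{h_t(x)}=\Big(\frac ts\Big)^{3/2}e^{t-s}\,e^{-\frac{|x|^2}4(\frac1s-\frac1t)}\le\Big(\frac43\Big)^{3/2}e^{1/4} .
\]
So on a parabolic cylinder of size comparable to $r$ with top center $(t,x)$ the solution $h_s(y)$ is at most a constant times $h_t(x)$. Interior regularity for the heat equation bounds derivatives of order $m$ at the top center by $Cr^{-m}$ times the supremum over the cylinder, and \eqref{eq:conj} follows for $\mathbb H^3$.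

\subsection{Plan}

In general there is no such formula. The two inputs above become:
\begin{itemize}
\item[(a)] the gradient bound $|\nabla\log h_t|\le C/r$, proved in Section~\ref{sec:gradient} by a maximum principle;
\item[(b)] the comparison in time $h_s(x)\le C\,h_t(x)$ for $t-\frac{r^2}{16}\le s\le t$. In Section~\ref{sec:proofs} it is deduced from (a): on the ball of radius $\frac r4$ about $x$ the function $h_s$ is comparable to the constant $h_s(x)$, and heat started at $x$ still has a fixed fraction of its mass in that ball after the time $t-s\le(\frac r4)^2$.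
\end{itemize}
Interior regularity then gives Theorems~\ref{thm:main} and \ref{thm:mixed}. For Theorem~\ref{thm:asymp} we blow up the kernel at the scale $t/|x|$ and identify the limit, an exponential, by a Liouville argument (Section~\ref{sec:asymp}).

\section{Derivatives of right $K$-invariant functions}

We first express the action of $\mathfrak U(\mathfrak g)$ on functions on $\mathbb X$ in exponential coordinates. Recall that $\lambda$ sends a product $Y_1\cdots Y_m\in S^m(\mathfrak g_{\mathbb C})$ to the average of the products $Y_{\pi(1)}\cdots Y_{\pi(m)}\in\mathfrak U(\mathfrak g)$ over permutations $\pi$, and that $\mathfrak p\times K\to G$, $(Z,k)\mapsto(\exp Z)k$, is a diffeomorphism.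

\begin{lemma}\label{lem:reduction}
For each $D\in\mathfrak U(\mathfrak g)$ there is a unique $P_D\in S(\mathfrak p_{\mathbb C})$ with $D-\lambda(P_D)\in\mathfrak U(\mathfrak g)\mathfrak k$. It satisfies $\deg P_D\le\deg D$, and for every smooth right $K$-invariant function $f$,
\begin{equation}\label{eq:reduction}
(Df)(e)=P_D(\partial_Z)\,f(\exp Z)\big|_{Z=0,\;Z\in\mathfrak p} .
\end{equation}
\end{lemma}

\begin{proof}
Let $\mathfrak U_m$ be the space of elements of degree $\le m$, with $\mathfrak U_{-1}=0$. We claim that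
\[
\mathfrak U_m=\lambda\big(S^{\le m}(\mathfrak p_{\mathbb C})\big)+\mathfrak U_{m-1}\mathfrak k ,
\]
by induction on $m$; the case $m=0$ is trivial. The space $\mathfrak U_m$ is spanned by $\mathfrak U_{m-1}$ and products $Y_1\cdots Y_m$ with $Y_i\in\mathfrak p\cup\mathfrak k$, and modulo $\mathfrak U_{m-1}$ the factors may be permuted. If some $Y_i$ lies in $\mathfrak k$, moving it to the end puts the product in $\mathfrak U_{m-1}\mathfrak k+\mathfrak U_{m-1}$. If all $Y_i$ lie in $\mathfrak p$, then $Y_1\cdots Y_m\in\lambda(Y_1\cdots Y_m)+\mathfrak U_{m-1}$. Now apply the induction hypothesis to $\mathfrak U_{m-1}$. This gives the existence of $P_D$ with $\deg P_D\le\deg D$.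

If $f$ is right $K$-invariant, then $Xf=0$ for $X\in\mathfrak k$, so $\mathfrak U(\mathfrak g)\mathfrak k$ kills $f$ and $(Df)(e)=(\lambda(P)f)(e)$ for every $P\in S(\mathfrak p_{\mathbb C})$ with $D-\lambda(P)\in\mathfrak U(\mathfrak g)\mathfrak k$. For $X\in\mathfrak p$ we have $\lambda(X^k)=X^k$ and $(X^kf)(e)=\frac{d^k}{ds^k}\big|_{s=0}f(\exp sX)$. By polarization the powers $X^k$, $X\in\mathfrak p$, span $S^k(\mathfrak p_{\mathbb C})$, so
\[
(\lambda(P)f)(e)=P(\partial_Z)f(\exp Z)\big|_{Z=0}\qquad\text{for all }P\in S(\mathfrak p_{\mathbb C}) ,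
\]
and \eqref{eq:reduction} follows.

For uniqueness, let $\lambda(P)\in\mathfrak U(\mathfrak g)\mathfrak k$. Then $P(\partial_Z)f(\exp Z)|_{Z=0}=0$ for all smooth right $K$-invariant $f$. By the diffeomorphism $\mathfrak p\times K\to G$, the function $Z\mapsto f(\exp Z)$ can be any smooth function on $\mathfrak p$. Hence $P=0$.
\end{proof}

The same statement holds for $(G\times G,K\times K)$, with $\mathfrak p\oplus\mathfrak p$ in place of $\mathfrak p$.

\section{Facts about the heat equation}\label{sec:facts}

\subsection{Recalled facts}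

\textbf{Li--Yau estimate} \cite{LY}. If $M$ is a complete $n$-dimensional manifold with Ricci curvature bounded below, there is a constant $C_0\ge0$ such that every positive solution of $\partial_tu=\Delta u$ on $(0,\infty)\times M$ satisfies
\[
\frac{|\nabla u|^2}{u^2}-2\,\frac{u_t}u\le2C_0+\frac{2n}t .
\]
Hence along a path $\gamma$ parametrized by $t\in[t_1,t_2]$,
\[
\frac d{dt}\log u(t,\gamma(t))\ge\frac12|\nabla\log u|^2-|\nabla\log u|\,|\dot\gamma|-\frac nt-C_0\ge-\frac12|\dot\gamma|^2-\frac nt-C_0 ,
\]
and integration along a minimizing geodesic of constant speed gives the Harnack inequality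
\begin{equation}\label{eq:LY}
u(t_1,x_1)\le u(t_2,x_2)\Big(\frac{t_2}{t_1}\Big)^n\exp\Big(\frac{d(x_1,x_2)^2}{2(t_2-t_1)}+C_0(t_2-t_1)\Big),\qquad0<t_1<t_2 .
\end{equation}
This applies to $\mathbb X$, which is homogeneous.

\medskip\noindent\textbf{Heat kernel.} Normalize Haar measure on $G$ so that $\int_Gf(yK)\,dy=\int_{\mathbb X}f$. Then $h_t>0$, $h_t(x^{-1})=h_t(x)$ (so $H_t$ is symmetric), $\int_{\mathbb X}h_t\le1$, and
\begin{equation}\label{eq:semigroup}
h_t(x)=\int_Gh_{t-s}(y^{-1}x)\,h_s(y)\,dy\qquad(0<s<t) .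
\end{equation}
With $s=t/2$ the Cauchy--Schwarz inequality gives $h_t(x)\le\|h_{t/2}\|_2^2=h_t(e)$, and $h_t(e)$ is nonincreasing in $t$ because $e^{\tau\Delta}$ is a contraction of $L^2$. Finally $h_t(e)\sim(4\pi t)^{-n/2}$ as $t\to0$ (Minakshisundaram--Pleijel).

\medskip\noindent\textbf{Radial part} \cite[Ch.~II, \S3]{Helgason}. Let $\Sigma^+$ be a system of positive restricted roots of $(\mathfrak g,\mathfrak a)$ with multiplicities $m_\alpha$, $W$ the Weyl group, $H_\alpha\in\mathfrak a$ the vector with $\langle H_\alpha,H\rangle=\alpha(H)$, and $\partial_\alpha$ the derivative along $H_\alpha$. Call $H\in\mathfrak a$ regular if $\alpha(H)\ne0$ for all $\alpha$. If $f$ is smooth and $K$-bi-invariant, then $U(H)=f(\exp H)$ is smooth and $W$-invariant on $\mathfrak a$, and at regular $H$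
\begin{equation}\label{eq:radial}
(\Delta f)(\exp H)=LU(H),\qquad L=\Delta_{\mathfrak a}+\sum_{\alpha\in\Sigma^+}m_\alpha\coth\alpha(H)\,\partial_\alpha=\Delta_{\mathfrak a}+\langle\nabla\log|\delta|,\nabla\,\cdot\,\rangle ,
\end{equation}
where $\delta=\prod_{\alpha\in\Sigma^+}\sinh^{m_\alpha}\alpha$. Moreover
\begin{equation}\label{eq:radgrad}
|\nabla f|(\exp H)=|\nabla U(H)| .
\end{equation}
Indeed, at regular $H$ the gradient of $f$ is orthogonal to the $K$-orbit of $\exp H\cdot o$, whose normal space is the tangent space of the flat $\exp\mathfrak a\cdot o\cong\mathfrak a$; the general case follows by continuity.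

\subsection{Interior estimates}

The next lemma is standard interior regularity; we give a proof to make the uniformity in the metric evident. Put $Q_\theta=[-\theta^2,0]\times\{Z\in\mathbb R^N:|Z|\le\theta\}$.

\begin{lemma}\label{lem:interior}
Let $g$ be a smooth Riemannian metric on $\{|Z|\le1\}\subset\mathbb R^N$, let $\kappa\in\{\frac12,1\}$, and let $w$ be a smooth solution of $\partial_\sigma w=\kappa\Delta_gw$ on $Q_1$ (smooth up to the boundary). Then
\[
\sup_{Q_{1/4}}|\partial_\sigma^k\partial_Z^\beta w|\le C\sup_{Q_1}|w| ,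
\]
where $C$ depends only on $N,k,\beta$, on bounds for finitely many derivatives of $g$, and on a positive lower bound for $g$.
\end{lemma}

\begin{proof}
Take $\kappa=1$; for $\kappa=\frac12$ only numerical constants change. Spatial integrals are with respect to the Riemannian measure, which does not depend on $\sigma$. Let $\frac12\le\theta'<\theta\le1$ and let $\psi(\sigma,Z)$ be a smooth cutoff with $\psi=1$ on $Q_{\theta'}$, vanishing on $Q_1$ for $\sigma\le-\theta^2$ and for $|Z|$ near $\theta$ or beyond. Integration by parts gives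
\[
\frac d{d\sigma}\,\frac12\int\psi^2w^2=\int\psi\psi_\sigma w^2-\int\psi^2|\nabla w|^2-2\int\psi w\,\langle\nabla\psi,\nabla w\rangle .
\]
Integrate over $\sigma\in[-\theta^2,0]$, drop the nonnegative term at $\sigma=0$, and absorb half of $\iint\psi^2|\nabla w|^2$; the result is $\iint_{Q_{\theta'}}|\nabla w|^2\le C\iint_{Q_\theta}w^2$. In the same way
\[
\frac d{d\sigma}\,\frac12\int\psi^2|\nabla w|^2=\int\psi\psi_\sigma|\nabla w|^2-\int\psi^2w_\sigma^2-2\int\psi w_\sigma\,\langle\nabla\psi,\nabla w\rangle
\]
yields $\iint_{Q_{\theta'}}w_\sigma^2\le C\iint_{Q_\theta}|\nabla w|^2$.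

Since $g$ does not depend on $\sigma$, each $\partial_\sigma^kw$ solves the same equation. Iterating the two estimates over finitely many nested cylinders between $Q_{1/2}$ and $Q_1$, we obtain $\|\partial_\sigma^kw\|_{L^2(Q_{1/2})}\le C_k\sup_{Q_1}|w|$ for every $k$. The one-dimensional Sobolev inequality in $\sigma$, for functions with values in $L^2(|Z|\le\frac12)$, gives
\[
\sup_{-1/4\le\sigma\le0}\|\Delta_g^kw(\sigma)\|_{L^2(|Z|\le1/2)}=\sup_{-1/4\le\sigma\le0}\|\partial_\sigma^kw(\sigma)\|_{L^2(|Z|\le1/2)}\le C_k'\sup_{Q_1}|w| .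
\]
Interior $L^2$-regularity for the elliptic operator $\Delta_g^k$ of order $2k$ bounds $\|w(\sigma)\|_{H^{2k}(|Z|\le1/4)}$ by the norms of $\Delta_g^kw(\sigma)$ and $w(\sigma)$ in $L^2(|Z|\le\frac12)$, and Sobolev embedding, with $k$ large, bounds $\partial_Z^\beta w$ on $Q_{1/4}$ for every $\beta$. Since $\partial_\sigma^k\partial_Z^\beta w=\partial_Z^\beta\Delta_g^kw$, derivatives involving time are covered as well.
\end{proof}

Scaling transfers this to $\mathbb X$. The restriction $\varrho\le1$ keeps the rescaled metrics uniformly controlled.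

\begin{lemma}\label{lem:scaled}
Let $D\in\mathfrak U(\mathfrak g)$ and $m=\deg D$. There is a constant $C$ such that, for $0<\varrho\le1$ and every smooth solution $v$ of the heat equation on a neighborhood of $[T-\varrho^2,T]\times B(o,\varrho)$, the right $K$-invariant lift of $v$ satisfies
\[
|(Dv(T,\cdot))(e)|\le C\varrho^{-m}\sup_{[T-\varrho^2,T]\times B(o,\varrho)}|v| .
\]
The same holds on $\mathbb X\times\mathbb X=(G\times G)/(K\times K)$, with base point $(o,o)$ and $D\in\mathfrak U(\mathfrak g\oplus\mathfrak g)$, for solutions of $\partial_sv=\frac12(\Delta_1+\Delta_2)v$.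
\end{lemma}

\begin{proof}
Use the global coordinates $Z\in\mathfrak p\mapsto\exp Z\cdot o$, in which $|Z|=d(o,\exp Z\cdot o)$, and let $g_{ij}(Z)$ be the metric coefficients. The pullback of the metric by $Z\mapsto\exp(\varrho Z)\cdot o$ is $\varrho^2g^\varrho$ with $g^\varrho_{ij}(Z)=g_{ij}(\varrho Z)$, and its Laplacian is $\varrho^{-2}\Delta_{g^\varrho}$. Hence $w(\sigma,Z)=v(T+\varrho^2\sigma,\exp(\varrho Z)\cdot o)$ solves $\partial_\sigma w=\Delta_{g^\varrho}w$ on $Q_1$. The coefficients $g_{ij}(\varrho Z)$ are smooth in $(\varrho,Z)\in[0,1]\times\{|Z|\le1\}$ and uniformly positive definite, so Lemma~\ref{lem:interior} applies with constants independent of $\varrho$ and gives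
\[
\big|\partial_Z^\beta v(T,\exp Z\cdot o)\big|_{Z=0}\le C_\beta\,\varrho^{-|\beta|}\sup|v| .
\]
By \eqref{eq:reduction}, $(Dv(T,\cdot))(e)$ is a fixed linear combination of such derivatives with $|\beta|\le m$; since $\varrho\le1$, the claim follows. The product case is identical, with $N=2n$, $\kappa=\frac12$, and \eqref{eq:reduction} for $(G\times G,K\times K)$.
\end{proof}

\section{The gradient estimate}\label{sec:gradient}

We need $|\nabla\log h_t|\le C/r$. The Li--Yau estimate alone does not give this: it bounds $|\nabla\log h_t|^2$ by $2\,\partial_t\log h_t$ plus harmless terms, and an upper bound for $\partial_t\log h_t$ is no easier to find. Instead we use Hamilton's maximum-principle argument, which compares a positive solution $u\le A$ with its upper bound: one aims at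
\[
|\nabla\log u|^2\le\frac1{\text{elapsed time}}\,\log\frac Au .
\]
For the heat kernel on $[t/2,t]$ the Harnack inequality \eqref{eq:LY} bounds the logarithm by $C+|x|^2/t+Ct$, and dividing by $t$ one finds exactly the square of $1/\sqrt t+|x|/t+1$, up to constants.

The obstacle is that $\mathbb X$ has negative Ricci curvature, which enters the Bochner formula with the wrong sign. If $\operatorname{Ric}\ge-\kappa$, the argument carried out on $\mathbb X$ with elapsed time $\tau$ has $\frac1\tau+2\kappa$ in place of $\frac1\tau$. For $|x|=t\to\infty$ the bound for the logarithm supplied by \eqref{eq:LY} contains the term $\frac{|x|^2}{2\tau}\ge\frac t2$, whatever $\tau<t$ we choose; so this way one could at best obtain $|\nabla\log h_t|=O(\sqrt t)$ where $O(1)$ is needed.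

The way out is that $h_t$ is radial. On $\mathfrak a$, the operator $L$ of \eqref{eq:radial} is a weighted \emph{flat} Laplacian, and the role of Ricci curvature is played by $-\operatorname{Hess}\log|\delta|$, which is nonnegative because $\log|\sinh|$ is concave on each half-line. The case of real hyperbolic space shows what happens to the curvature: for $f=U(R)$ the Hessian has eigenvalues $U''$ (once) and $U'\coth R$ ($n-1$ times), so
\[
|\operatorname{Hess}f|^2+\operatorname{Ric}(\nabla f,\nabla f)=U''^2+(n-1)(\coth^2R-1)U'^2=U''^2+\frac{n-1}{\sinh^2R}\,U'^2\ge0 :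
\]
the part of the Hessian tangent to the spheres pays for the negative curvature. The price is that $L$ is singular on the walls $\alpha=0$, so the maximum principle needs care there.

\begin{proposition}\label{prop:gradient}
For $0<s_0<t$ and $x\in G$,
\[
|\nabla\log h_t(x)|^2\le\frac1{t-s_0}\,\log\frac{h_{s_0}(e)}{h_t(x)} .
\]
\end{proposition}

\begin{proof}
\emph{Decay at infinity.} Fix $T>0$ and put $T'=s_0+T+1$. For $s\in[\frac{s_0}2,s_0+T]$, \eqref{eq:LY} gives $h_s(y)\le C'h_{T'}(z)$ whenever $d(y,z)\le1$. Averaging over $z\in B(y,1)$ we get $h_s(y)\le C''\int_{B(y,1)}h_{T'}$. Since $h_{T'}$ is integrable, $h_s(y)\to0$ as $|y|\to\infty$, uniformly in such $s$. Lemma~\ref{lem:scaled} at the top time $s_0+s$, with $\varrho^2=\min(1,\frac{s_0}2)$ and $D=X\in\mathfrak p$, applied to the solution $(s',p)\mapsto h_{s'}(x\cdot p)$, shows that also $|\nabla h_{s_0+s}(x)|\to0$ as $|x|\to\infty$, uniformly for $s\in[0,T]$.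

\emph{The test function.} Let $\varepsilon>0$, $U(s,H)=h_{s_0+s}(\exp H)+\varepsilon$ and $A=h_{s_0}(e)+\varepsilon$. By Section~\ref{sec:facts}, $h_{s_0+s}\le h_{s_0+s}(e)\le h_{s_0}(e)$, so $0<U\le A$. Put
\[
F=s\,\frac{|\nabla U|^2}U-U\log\frac AU,\qquad(s,H)\in[0,T]\times\mathfrak a .
\]
We have to show $F\le0$. The function $F$ is smooth and $W$-invariant, $F(0,\cdot)\le0$, and $F\le T|\nabla U|^2/\varepsilon$. By \eqref{eq:radgrad} and the decay of the gradient, $\limsup_{|H|\to\infty}F\le0$ uniformly in $s$; this is why $\varepsilon$ was added.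

\emph{The differential inequality at regular points.} There $\partial_sU=LU$. Since $\mathfrak a$ is flat, the Bochner formula for $L=\Delta_{\mathfrak a}+\langle\nabla\log|\delta|,\nabla\,\cdot\,\rangle$ reads
\[
\tfrac12L|\nabla U|^2=|\operatorname{Hess}U|^2+\langle\nabla U,\nabla LU\rangle-\operatorname{Hess}\log|\delta|(\nabla U,\nabla U) ,
\]
the last term arising because $\langle\nabla U,\nabla\langle\nabla\log|\delta|,\nabla U\rangle\rangle$ equals $\operatorname{Hess}\log|\delta|(\nabla U,\nabla U)+\operatorname{Hess}U(\nabla\log|\delta|,\nabla U)$. Hence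
\[
(\partial_s-L)|\nabla U|^2=-2\big(|\operatorname{Hess}U|^2-\operatorname{Hess}\log|\delta|(\nabla U,\nabla U)\big) .
\]
Moreover, $(\partial_s-L)\Phi(U)=-\Phi''(U)|\nabla U|^2$ for any smooth $\Phi$ on $(0,\infty)$; in particular $(\partial_s-L)U^{-1}=-2U^{-3}|\nabla U|^2$. Finally $-2\langle\nabla|\nabla U|^2,\nabla U^{-1}\rangle=4U^{-2}\operatorname{Hess}U(\nabla U,\nabla U)$. By the product rule $(\partial_s-L)(fg)=f(\partial_s-L)g+g(\partial_s-L)f-2\langle\nabla f,\nabla g\rangle$, these identities combine to
\[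
(\partial_s-L)\frac{|\nabla U|^2}U=-\frac2U\Big[\Big|\operatorname{Hess}U-\frac{\nabla U\otimes\nabla U}U\Big|^2-\operatorname{Hess}\log|\delta|(\nabla U,\nabla U)\Big]\le0 ,
\]
because
\[
-\operatorname{Hess}\log|\delta|=\sum_{\alpha\in\Sigma^+}m_\alpha\,\frac{\alpha\otimes\alpha}{\sinh^2\alpha}\ge0 .
\]
The choice $\Phi(U)=U\log\frac AU$ gives $(\partial_s-L)\big(U\log\frac AU\big)=\frac{|\nabla U|^2}U$. This cancels the term produced by differentiating the factor $s$ in $F$, and $(\partial_s-L)F\le0$ at regular points.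

\emph{The walls.} As $F$ is smooth and $W$-invariant, $\partial_\alpha F$ is odd under the reflection in $\ker\alpha$. So $\partial_\alpha F=\alpha F_\alpha$ with $F_\alpha$ smooth, and differentiating along $H_\alpha$ gives $F_\alpha=|\alpha|^{-2}\partial_\alpha^2F$ on $\ker\alpha$. Thus
\[
LF=\Delta_{\mathfrak a}F+\sum_{\alpha\in\Sigma^+}m_\alpha\,(\alpha\coth\alpha)\,F_\alpha
\]
extends smoothly to $\mathfrak a$, and by density of the regular points $(\partial_s-L)F\le0$ on all of $[0,T]\times\mathfrak a$. At a spatial maximum $H_1$ of $F$ we have $\nabla F=0$, so only roots with $\alpha(H_1)=0$ contribute to the sum, and for those $\alpha\coth\alpha=1$: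
\[
LF(H_1)=\Delta_{\mathfrak a}F(H_1)+\sum_{\alpha\in\Sigma^+,\,\alpha(H_1)=0}m_\alpha|\alpha|^{-2}\,\partial_\alpha^2F(H_1)\le0 .
\]

\emph{Maximum principle.} Suppose $F>0$ somewhere. Then for small $\eta>0$ the function $F-\eta s$ has a positive supremum on $[0,T]\times\mathfrak a$. By the behavior at infinity it is attained, at some $(s_1,H_1)$, and $s_1>0$ since $F(0,\cdot)\le0$. There $\partial_sF\ge\eta$ (a one-sided derivative if $s_1=T$) and $LF\le0$, so $(\partial_s-L)F\ge\eta>0$, a contradiction. Hence $F\le0$. Take $s=T=t-s_0$, divide by $U$, and let $\varepsilon\to0$; in view of \eqref{eq:radgrad} and $K$-bi-invariance this is the claim.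
\end{proof}

\begin{corollary}\label{cor:gradient}
There is a constant $C_1$ such that $|\nabla\log h_t(x)|\le C_1/r(t,x)$ for all $t>0$, $x\in G$.
\end{corollary}

\begin{proof}
By \eqref{eq:LY} with $(t_1,x_1)=(\frac t2,o)$ and $(t_2,x_2)=(t,xK)$,
\[
\log\frac{h_{t/2}(e)}{h_t(x)}\le n\log2+\frac{|x|^2}t+\frac{C_0t}2 .
\]
Proposition~\ref{prop:gradient} with $s_0=\frac t2$ yields
\[
|\nabla\log h_t(x)|^2\le\frac{2n\log2}t+\frac{2|x|^2}{t^2}+C_0\le C_1^2\Big(\frac1{\sqrt t}+1+\frac{|x|}t\Big)^2 .\qedhere
\]
\end{proof}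

\section{Comparison at the scale $r$ and proof of Theorems \ref{thm:main} and \ref{thm:mixed}}\label{sec:proofs}

The gradient bound compares values of $h_s$ at the same time. To bound derivatives we also need to look slightly backward in time. The next lemma says that at time $\tau\le1$ a fixed fraction of the heat released at $o$ at time $0$ is found within distance $\sqrt\tau$ of $o$.

\begin{lemma}\label{lem:mass}
$c_0:=\inf_{0<\tau\le1}\int_{B(o,\sqrt\tau)}h_\tau>0$.
\end{lemma}

\begin{proof}
If $|y|\le\sqrt\tau\le1$, then \eqref{eq:LY} from $(\frac\tau2,o)$ to $(\tau,yK)$ gives $h_\tau(y)\ge2^{-n}e^{-1-C_0/2}h_{\tau/2}(e)$. By the behavior of $h_t(e)$ as $t\to0$ and continuity, $h_{\tau/2}(e)\ge c\tau^{-n/2}$ for $0<\tau\le1$; and $\operatorname{vol}B(o,\sqrt\tau)\ge c\tau^{n/2}$.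
\end{proof}

\begin{proposition}\label{prop:cylinder}
Let $t>0$, $x\in G$, $r=r(t,x)$ and $s\in[t-\frac{r^2}{16},t]$. For $a\in B(xK,\frac r4)$ and $b\in B(o,\frac r4)$,
\begin{equation}\label{eq:space}
e^{-C_1}h_s(x)\le H_s(a,b)\le e^{C_1}h_s(x) ,
\end{equation}
and
\begin{equation}\label{eq:time}
h_s(x)\le c_0^{-1}e^{C_1}h_t(x) .
\end{equation}
Consequently $H_s(a,b)\le c_0^{-1}e^{2C_1}h_t(x)$.
\end{proposition}

\begin{proof}
Put $\varrho=\frac r4$. By \eqref{eq:rbounds}, $s\ge t-\frac t{16}=\frac{15}{16}t$. By $G$-invariance and symmetry of $H_s$, Corollary~\ref{cor:gradient} bounds the gradient of $\log H_s(p,q)$ in either variable by $C_1\big(\frac1{\sqrt s}+1+\frac{d(p,q)}s\big)$. Move first $p$ from $xK$ to $a$ along a geodesic with $q=o$ fixed, then $q$ from $o$ to $b$ with $p=a$ fixed. On the way $d(p,q)\le|x|+2\varrho$, so the gradient is at most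
\[
\frac{16}{15}\,C_1\Big(\frac1{\sqrt t}+1+\frac{|x|+2\varrho}t\Big)=\frac{16}{15}\,C_1\Big(\frac1r+\frac r{2t}\Big)\le\frac{16}{15}\cdot\frac32\cdot\frac{C_1}r\le\frac{2C_1}r ,
\]
where $\frac rt\le\frac1r$ by \eqref{eq:rbounds}. The total length is at most $2\varrho=\frac r2$, so $\log H_s$ changes by at most $C_1$. Since $H_s(xK,o)=h_s(x)$, this is \eqref{eq:space}.

For \eqref{eq:time} note first that $c_0\le1$, so the case $s=t$ is trivial and we may assume $s<t$. Put $\tau=t-s\le\varrho^2\le1$. By the semigroup property \eqref{eq:semigroup}, by \eqref{eq:space} with $b=o$, and by Lemma~\ref{lem:mass},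
\[
h_t(x)\ge\int_{\{d(yK,xK)\le\varrho\}}h_\tau(y^{-1}x)\,h_s(y)\,dy\ge e^{-C_1}h_s(x)\int_{B(o,\varrho)}h_\tau\ge c_0e^{-C_1}h_s(x) ,
\]
where the last step uses $\sqrt\tau\le\varrho$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $r=r(t,x)$. Since $\Delta$ is $G$-invariant, $v(s,gK)=h_s(xg)=H_s(xgK,o)$ solves the heat equation on $(0,\infty)\times\mathbb X$, and its lift satisfies $(Dv(t,\cdot))(e)=h_t(x:D)$. If $gK\in B(o,\frac r4)$, then $xgK\in B(xK,\frac r4)$. So by Proposition~\ref{prop:cylinder} (with $b=o$), $v\le c_0^{-1}e^{2C_1}h_t(x)$ on $[t-\frac{r^2}{16},t]\times B(o,\frac r4)$. As $\frac r4\le1$, Lemma~\ref{lem:scaled} with $\varrho=\frac r4$ gives $|h_t(x:D)|\le C\,r^{-\deg D}h_t(x)$, which by \eqref{eq:r} is \eqref{eq:conj}.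
\end{proof}

Since $D$ and $\lambda(P_D)$ act on $h_t$ in the same way, the exponent $\deg D$ may be replaced by the reduced degree of $D$.

\begin{proof}[Proof of Theorem~\ref{thm:mixed}]
Estimate \eqref{eq:star} is Proposition~\ref{prop:gradient}. Let $X_1,\dots,X_n$ be an orthonormal basis of $\mathfrak p$. On right $K$-invariant functions $\Delta$ acts as $\tilde\Delta=\sum X_i^2\in\mathfrak U(\mathfrak g)$: at $o$ because the curves $s\mapsto\exp(sX_i)\cdot o$ are orthogonal geodesics, and everywhere by $G$-invariance. Hence $\partial_t^jh_t(D_1:x:D_2)=h_t(D_1:x:D_2\tilde\Delta^j)$, and we may take $j=0$ after replacing $D_2$ by $D_2\tilde\Delta^j$.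

To differentiate on both sides simultaneously we need regularity in both variables of $H_s$. Put
\[
\Phi_s(g_1,g_2)=h_s(g_1^{-1}xg_2)=H_s(xg_2K,g_1K) .
\]
It is right $K\times K$-invariant. By symmetry of $H_s$ it solves the heat equation in each variable, so $\partial_s\Phi=\frac12(\Delta_1+\Delta_2)\Phi$. Let $D\mapsto D^\vee$ be the degree-preserving antiautomorphism of $\mathfrak U(\mathfrak g)$ with $X^\vee=-X$ for $X\in\mathfrak g$. Because of the inverse in $g_1^{-1}$, $h_t(D_1:x:D_2)$ is the value at $(e,e)$ of the left-invariant operator $D_1^\vee\otimes D_2$ on $G\times G$ applied to $\Phi_t$.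

The ball of radius $\frac r4$ about $(o,o)$ in $\mathbb X\times\mathbb X$ lies in $B(o,\frac r4)\times B(o,\frac r4)$. By Proposition~\ref{prop:cylinder}, $\Phi_s\le c_0^{-1}e^{2C_1}h_t(x)$ there for $s\in[t-\frac{r^2}{16},t]$. The product case of Lemma~\ref{lem:scaled} with $\varrho=\frac r4$ completes the proof.
\end{proof}

\section{Asymptotics far from the origin}\label{sec:asymp}

\subsection{Two-sided bounds}

Let $\Sigma_0^+$ be the set of positive indivisible roots, $\mathfrak a^+$ the positive chamber, and $\rho$ half the sum of the positive roots with multiplicities. By \cite{AO} there is $C_2\ge1$ such that, for all $t>0$ and $H\in\overline{\mathfrak a^+}$,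
\begin{equation}\label{eq:AO}
C_2^{-1}\mathcal E(t,H)\le h_t(\exp H)\le C_2\,\mathcal E(t,H) ,
\end{equation}
\[
\mathcal E(t,H)=t^{-\frac n2}\prod_{\alpha\in\Sigma_0^+}(1+\langle\alpha,H\rangle)(1+t+\langle\alpha,H\rangle)^{\frac{m_\alpha+m_{2\alpha}}2-1}\;e^{-|\rho|^2t-\langle\rho,H\rangle-\frac{|H|^2}{4t}} .
\]
By $G=K(\exp\overline{\mathfrak a^+})K$, each $x\in G$ has a unique radial component $H\in\overline{\mathfrak a^+}$ with $x\in K(\exp H)K$.

\begin{lemma}\label{lem:lipschitz}
If $x,x'\in G$ have radial components $H,H'$, then $|H-H'|\le d(xK,x'K)$.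
\end{lemma}

\begin{proof}
Write $xK=\exp X\cdot o$ and $x'K=\exp X'\cdot o$ with $X=\operatorname{Ad}(k)H$, $X'=\operatorname{Ad}(k')H'$. Since the curvature is nonpositive, $d(\exp X\cdot o,\exp X'\cdot o)\ge|X-X'|$. Expanding the square, it suffices to show $\langle\operatorname{Ad}(k)H,H'\rangle\le\langle H,H'\rangle$ for all $k\in K$. By continuity we may assume $H'$ regular. If $k$ maximizes the left-hand side, then $\langle[Z,\operatorname{Ad}(k)H],H'\rangle=0$ for all $Z\in\mathfrak k$. By invariance of the Killing form, which is definite on $\mathfrak k$, this means $[\operatorname{Ad}(k)H,H']=0$. The centralizer of a regular $H'$ in $\mathfrak p$ is $\mathfrak a$, so $\operatorname{Ad}(k)H\in\mathfrak a$, and then $\operatorname{Ad}(k)H=wH$ for some $w\in W$. Finally $\langle wH,H'\rangle\le\langle H,H'\rangle$ for $H,H'\in\overline{\mathfrak a^+}$.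
\end{proof}

\begin{remark}
With \eqref{eq:AO} at hand, Theorem~\ref{thm:main} has a proof that bypasses Section~\ref{sec:gradient}, just as in Section~\ref{sec:H3}. Let $d(yK,xK)\le r=r(t,x)$ and $t-\frac{r^2}4\le s\le t$, and let $H,H'$ be the radial components of $x,y$. Then $s\ge\frac34t$, $|H-H'|\le r\le1$, and, since $|H'|\ge|H|-r$ and $s\le t$,
\[
\frac{|H|^2}{4t}-\frac{|H'|^2}{4s}\le\frac{|H|^2-|H'|^2}{4t}\le\frac{2r|x|}{4t}\le\frac12 .
\]
The terms $|\rho|^2t$ and $\langle\rho,H\rangle$ change by at most $|\rho|^2$ and $|\rho|$, and the factor $t^{-n/2}$ by a ratio at most $(\frac43)^{n/2}$. The remaining factors of $\mathcal E$ change by bounded ratios, because the bases $1+\langle\alpha,H\rangle$, $1+t+\langle\alpha,H\rangle$ are at least $1$ and change by a factor at most $\frac43+|\alpha|$ in either direction. So $h_s(y)\le C\,h_t(x)$, and Lemma~\ref{lem:scaled} with $\varrho=\frac r2$ applies to $(s,gK)\mapsto h_s(xg)$. The proof in Sections~\ref{sec:gradient} and \ref{sec:proofs} has the advantage of using only the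 facts recalled in Section~\ref{sec:facts}, and it gives the explicit inequality \eqref{eq:star}.
\end{remark}

\subsection{Proof of Theorem~\ref{thm:asymp}}

Where $|x|\gg t+\sqrt t$, the scale $r(t,x)$ is essentially $t/|x|$, and the Gaussian factor should make $h_t$ look, at this scale, like an exponential in the radial direction. The bounds \eqref{eq:AO} determine the kernel only up to a bounded factor and so cannot be differentiated. But after blow-up that factor becomes a bounded solution of a constant-coefficient parabolic equation for all times $s\in\mathbb R$, hence a constant.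

Suppose \eqref{eq:asymp} fails. Then there are $\varepsilon>0$ and $(t_j,x_j)$ such that, with $R_j=|x_j|$,
\[
L_j=\frac{R_j}{t_j+\sqrt{t_j}}\to\infty ,
\]
along which the left-hand side of \eqref{eq:asymp} has modulus at least $\varepsilon$. Put $v_j=v_{x_j}$ and
\[
r_j=\frac{t_j}{R_j}\le L_j^{-1}\min(1,\sqrt{t_j})\to0 .
\]
Passing to a subsequence, $v_j\to v$ with $|v|=1$. For $s\in\mathbb R$, $Y\in\mathfrak p$ and $j$ large define
\[
u_j(s,Y)=\frac{h_{t_j+r_j^2s}(x_j\exp(r_jY))}{h_{t_j}(x_j)} ;
\]
since $r_j^2/t_j\le L_j^{-2}\to0$, the time $t_j+r_j^2s$ is positive for $j$ large, uniformly for bounded $s$.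

\medskip\noindent\textbf{Step 1: increments of $\log\mathcal E$.} Fix $S>0$ and let $|s|,|Y|\le S$; we drop the index $j$ except in $v_j$. Let $t'=t+r^2s$, let $H,H'$ be the radial components of $x$ and $x\exp(rY)$, and $R'=|H'|$; so $R=|H|$. We claim that, uniformly in $|s|,|Y|\le S$,
\begin{equation}\label{eq:increment}
\log\mathcal E(t',H')-\log\mathcal E(t,H)=-\tfrac12\langle v_j,Y\rangle+\tfrac s4+o(1) .
\end{equation}

\emph{Factors other than the Gaussian.} By Lemma~\ref{lem:lipschitz}, $|H-H'|\le r|Y|\to0$. Also $|t'-t|\le r^2S\to0$ and $t'/t=1+O(r^2/t)=1+O(L^{-2})$. So the ratio of the factors $t^{-n/2}$ tends to $1$. The product factors are powers of quantities which are $\ge1$ and change by $o(1)$, so their ratios tend to $1$. The terms $|\rho|^2t$ and $\langle\rho,H\rangle$ change by $o(1)$.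

\emph{The Gaussian, in space.} Since $x=k\exp(Rv_j)$ with $k\in K$, we have $R'=d(q,\exp(rY)\cdot o)$ with $q=\exp(-Rv_j)\cdot o$. The function $d(q,\cdot)$ has derivative $\langle v_j,Y\rangle$ at $o$ in the direction $Y$. As the curvature is nonpositive and bounded below, Hessian comparison shows that its Hessian at distance $d$ from $q$ lies between $0$ and $C(1+\frac1d)$. Because $r/R=t/R^2\le L^{-2}$, distances from $q$ along the segment from $o$ to $\exp(rY)\cdot o$ are at least $R/2$ for $j$ large. By Taylor's formula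
\[
R'=R+r\langle v_j,Y\rangle+O\big(r^2(1+\tfrac1R)\big) .
\]
Since $|R'-R|\le rS$ and $Rr=t$,
\[
R'^2-R^2=2R(R'-R)+(R'-R)^2=2t\langle v_j,Y\rangle+O\big(r^2(1+R)\big) ,
\]
and $\frac{r^2(1+R)}t=\frac{r^2}t+r\le L^{-2}+L^{-1}\to0$. Thus $\frac{R'^2-R^2}{4t}=\frac12\langle v_j,Y\rangle+o(1)$.

\emph{The Gaussian, in time.} We have
\[
R'^2\Big(\frac1{4t'}-\frac1{4t}\Big)=-\frac s4\cdot\frac{R'^2r^2}{tt'}=-\frac s4+o(1) ,
\]
because $R^2r^2=t^2$, $R'/R\to1$ and $t'/t\to1$. Adding the contributions proves \eqref{eq:increment}.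

By \eqref{eq:AO} and \eqref{eq:increment}, uniformly on compact sets of $(s,Y)$,
\begin{equation}\label{eq:ubounds}
(C_2^{-2}+o(1))\,e^{-\frac12\langle v_j,Y\rangle+\frac s4}\le u_j(s,Y)\le(C_2^2+o(1))\,e^{-\frac12\langle v_j,Y\rangle+\frac s4} .
\end{equation}

\medskip\noindent\textbf{Step 2: the limit.} With $g^r(Y)=g(rY)$ as in the proof of Lemma~\ref{lem:scaled}, $\partial_su_j=\Delta_{g^{r_j}}u_j$, and $g^{r_j}$ converges in $C^\infty_{\mathrm{loc}}$ to the Euclidean metric of $\mathfrak p$. By \eqref{eq:ubounds}, Lemma~\ref{lem:interior} on translated unit cylinders, and Arzel\`a--Ascoli, a subsequence converges in $C^\infty_{\mathrm{loc}}(\mathbb R\times\mathfrak p)$ to a function $u>0$ with $\partial_su=\Delta_{\mathfrak p}u$, $u(0,0)=1$ and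
\[
w:=u\,e^{\frac12\langle v,Y\rangle-\frac s4}\in[C_2^{-2},C_2^2] .
\]
Substituting $u=w\,e^{-\frac12\langle v,Y\rangle+\frac s4}$ into the heat equation, the zero-order terms cancel since $|v|=1$, and $\partial_sw=\Delta_{\mathfrak p}w-\langle v,\nabla w\rangle$. Hence $\tilde w(s,Y)=w(s,Y+sv)$ is a bounded solution of the heat equation on all of $\mathbb R\times\mathfrak p$. For every point $(s_*,Y_*)$ and every $\varrho>0$, Lemma~\ref{lem:interior} with the Euclidean metric, applied to $(\sigma,Z)\mapsto\tilde w(s_*+\varrho^2\sigma,Y_*+\varrho Z)$, gives $|\nabla\tilde w(s_*,Y_*)|\le C\varrho^{-1}\sup|\tilde w|$. Letting $\varrho\to\infty$, we see that $\tilde w$ is independent of $Y$; then $\partial_s\tilde w=\Delta_{\mathfrak p}\tilde w=0$, so $\tilde w$ is constant. Thus $w\equiv w(0,0)=1$ and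
\[
u(s,Y)=e^{-\frac12\langle v,Y\rangle+\frac s4} .
\]

\medskip\noindent\textbf{Step 3: conclusion.} Apply \eqref{eq:reduction} to $g\mapsto h_{t_j}(x_jg)$. Since $h_{t_j}(x_j\exp Z)=h_{t_j}(x_j)\,u_j(0,Z/r_j)$ and $m=\deg P_D$,
\[
r_j^m\,\frac{h_{t_j}(x_j:D)}{h_{t_j}(x_j)}=r_j^mP_D(r_j^{-1}\partial_Y)\,u_j(0,0)\longrightarrow\sigma_D(\partial_Y)\,e^{-\frac12\langle v,Y\rangle}\Big|_{Y=0}=\big(-\tfrac12\big)^m\sigma_D(v) ,
\]
because the homogeneous part of $P_D$ of degree $k<m$ carries a factor $r_j^{m-k}\to0$. As $r_j=t_j/R_j$ and $\sigma_D(v_j)\to\sigma_D(v)$, the left-hand side of \eqref{eq:asymp} tends to $0$ along this subsequence. This contradicts its choice and proves \eqref{eq:asymp}.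

\medskip\noindent\textbf{The optimal exponent.} If $\beta\ge m$, the bound with exponent $\beta$ follows from Theorem~\ref{thm:main} applied to $\lambda(P_D)$, which has degree $m$ and acts on $h_t$ as $D$ does, since $1/r\ge1$. Conversely, suppose the bound holds with exponent $\beta$. As $\sigma_D$ is a nonzero polynomial on $\mathfrak p$, homogeneous of degree $m$, there is a unit vector $v\in\mathfrak p$ with $\sigma_D(v)\ne0$. Take $t=1$ and $x=\exp(Rv)$ with $R\to\infty$. By \eqref{eq:asymp}, $|h_1(x:D)|/h_1(x)\sim2^{-m}|\sigma_D(v)|R^m$, whereas $r(1,x)^{-\beta}=(2+R)^\beta$. So $\beta\ge m$. This completes the proof of Theorem~\ref{thm:asymp}. \qed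

\begin{thebibliography}{9}

\bibitem{AJ}
\emph{Heat kernel and Green function estimates},
\url{http://www.univ-orleans.fr/mapmo/membres/anker/publications/AJ1.pdf}.

\bibitem{AO}
Anker and Ostellari,
\emph{The heat kernel on noncompact symmetric spaces},
AMS Transl. Ser.~2, vol.~210 (2003), 27--46.

\bibitem{Helgason}
Helgason,
\emph{Groups and Geometric Analysis}.

\bibitem{LY}
Li and Yau,
Acta Math. 156 (1986).

\end{thebibliography}

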